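
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Mean distance, extent, and the round sphere}


\begin{abstract}
The extent of a compact metric space is the largest expected distance between two
independent points, taken over all probability distributions of the points. The mean
distance of a compact Riemannian manifold is the expected distance when both points are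
distributed according to normalized volume. We prove that the two numbers agree only for
round spheres, as conjectured in \cite{MD}. A maximizing measure of full support forces the
manifold to have negative type. We show that in a complete manifold of negative type two
points joined by two minimal geodesics are joined by minimal geodesics in all directions.
In the compact case every cut locus is then a single point, and the theorem on
Wiedersehen manifolds applies.
\end{abstract}

\section{The question and the answer}

Let $(X,d)$ be a compact metric space with at least two points, and let $\mathcal P(X)$ be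
the set of Borel probability measures on $X$. For a finite signed Borel measure $\nu$ put
\[
 I(\nu)=\int_X\int_X d(x,y)\,d\nu(x)\,d\nu(y).
\]
For $\mu\in\mathcal P(X)$ the number $I(\mu)$ is the expected distance between two
independent points with distribution $\mu$. Its largest possible value,
\[
 \operatorname{xt}(X)=\sup_{\mu\in\mathcal P(X)}I(\mu),
\]
is the \emph{extent} of $X$. The supremum is attained, because $\mathcal P(X)$ is weakly
compact and $I$ is weakly continuous.

If $X$ is a compact Riemannian manifold with normalized volume measure $\mu_0$, its
\emph{mean distance} is $\operatorname{md}(X)=I(\mu_0)$. Obviously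
$\operatorname{md}(X)\le\operatorname{xt}(X)$. When does equality hold?

One can often beat the uniform distribution by moving mass away from the places that are
close to everything else. On the interval $[0,1]$, a space with boundary but a
good illustration, a measure with distribution function $F$ has
$I(\mu)=2\int_0^1F(1-F)\,dt\le\frac12$. The value $\frac12$ is attained by two equal masses at
the end points, while the uniform distribution gives only $\frac13$. On the unit sphere
$\mathbb S^n_1$, by contrast, no place is better than another:
$d(p,x)+d(-p,x)=\pi$ for all $p$ and $x$, so every antipodally invariant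
$\mu\in\mathcal P(\mathbb S^n_1)$ satisfies $\int d(p,x)\,d\mu(p)=\frac\pi2$ for every $x$. In particular
$\operatorname{md}(\mathbb S^n_1)=\frac\pi2$, and it is known that
$\operatorname{xt}(\mathbb S^n_1)=\frac\pi2$ as well (a proof is in Section~\ref{sec:sphere}).

Constancy of the potential $x\mapsto\int d(p,x)\,d\mu_0(p)$ is the first-order condition
for $\mu_0$ to be a maximizer, but it does not distinguish the sphere. It holds on every
compact homogeneous manifold, for instance on a flat torus $\mathbb R^2/\mathbb Z^2$, because
isometries preserve $\mu_0$. The
conjecture of \cite{MD} is that equality nevertheless characterizes round spheres. It is true.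

Throughout, Riemannian manifolds are smooth, connected, without boundary, and of dimension
$n\ge1$, and $d$ is the Riemannian distance. We write $\mathbb S^n_\kappa$ for the round
$n$-sphere of constant curvature $\kappa>0$, that is, of radius $1/\sqrt\kappa$. For $n=1$ this is the circle of
length $2\pi/\sqrt\kappa$.

\begin{theorem}\label{thm:main}
If $X$ is a compact Riemannian manifold of dimension $n$ with
$\operatorname{md}(X)=\operatorname{xt}(X)$, then $X$ is isometric to some
$\mathbb S^n_\kappa$.
\end{theorem}

The proof passes through a property of metric spaces that records the second-order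
condition at a maximizer.

\begin{definition}
A metric space $(X,d)$ is of \emph{negative type} if
\[
 \sum_{i,j}c_ic_j\,d(x_i,x_j)\le0
\]
for every finite family of points $x_i\in X$ and reals $c_i$ with $\sum_ic_i=0$.
\end{definition}

The points $x_i$ need not be distinct, since weights at coinciding points may be added.

\begin{theorem}\label{thm:equiv}
For a compact Riemannian manifold $X$ of dimension $n$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{md}(X)=\operatorname{xt}(X)$;
\item[(ii)] some $\mu\in\mathcal P(X)$ with $\operatorname{supp}\mu=X$ satisfies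
 $I(\mu)=\operatorname{xt}(X)$;
\item[(iii)] $X$ is of negative type;
\item[(iv)] $X$ is isometric to some $\mathbb S^n_\kappa$.
\end{enumerate}
Moreover, the measures $\mu\in\mathcal P(\mathbb S^n_\kappa)$ with $I(\mu)=\operatorname{xt}(\mathbb S^n_\kappa)$ are exactly the
antipodally invariant ones.
\end{theorem}

In particular, on a compact Riemannian manifold that is not a round sphere, no measure
attaining the extent has full support. The main step of the proof needs only completeness,
not compactness, and yields the following.

\begin{theorem}\label{thm:complete}
A complete Riemannian manifold $X$ of negative type is either isometric to some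
$\mathbb S^n_\kappa$, or it is noncompact and, for every $p\in X$, the map
$\exp_p:T_pX\to X$ is a diffeomorphism with $d(p,\exp_pv)=|v|$ for all $v\in T_pX$.
\end{theorem}

\paragraph{How the proof goes.}
Section~\ref{sec:negtype} shows that (ii) implies (iii). The core is the step from negative
type to the geometry of minimal geodesics. Suppose $p$ and $q$ are joined by several minimal
geodesics. For $x$ near $p$ and $y$ near $q$, the distance $d(x,y)$ then has a kink, and
the kink couples the position of $x$ to that of $y$. We test negative type with finitely many
points very close to $p$ and finitely many very close to $q$. If two minimal geodesics to $q$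
departed equally close to some direction $w$ at $p$, and none departed closer, then spreading
the points near $p$ along $w$ would make their self-energy negligible while the coupling
survives, and the inequality would fail.
Section~\ref{sec:torus} carries this out with six points on a flat torus. Sections
\ref{sec:firstvar} and \ref{sec:blowup} do it in general, and the conclusion is that each
direction $w$ at $p$ singles out exactly one minimal geodesic to $q$ that departs most nearly
along $w$. Section~\ref{sec:directions} deduces that \emph{every} direction at $p$ leads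
minimally to $q$. Section~\ref{sec:global} draws the global conclusions and invokes the
theorem on Wiedersehen manifolds, which is the only deep result used without proof.
Section~\ref{sec:sphere} treats the sphere.

\section{A maximizer of full support forces negative type}\label{sec:negtype}

\begin{proposition}\label{prop:negtype}
Let $X$ be a compact metric space and let $\mu\in\mathcal P(X)$ satisfy
$\operatorname{supp}\mu=X$ and $I(\mu)=\operatorname{xt}(X)$. Then $X$ is of negative type.
\end{proposition}

\begin{proof}
Let $f$ be a bounded Borel function with $\int f\,d\mu=0$. For small $|t|$ the measure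
$(1+tf)\mu$ belongs to $\mathcal P(X)$, so
\[
 I(\mu)+2t\iint d(x,y)f(x)\,d\mu(x)\,d\mu(y)+t^2I(f\mu)=I\bigl((1+tf)\mu\bigr)\le I(\mu).
\]
Both signs of $t$ are allowed. Hence the linear coefficient vanishes, and then
$I(f\mu)\le0$.

Now let $x_i\in X$ and $c_i\in\mathbb R$ with $\sum_ic_i=0$. For $r>0$ let $B(x,r)$ be the
open ball of radius $r$ about $x$, and put
\[
 f_r=\sum_i\frac{c_i}{\mu(B(x_i,r))}\,\mathbf 1_{B(x_i,r)}.
\]
The denominators are positive because $\mu$ has full support. We have
$\int f_r\,d\mu=\sum_ic_i=0$, so $I(f_r\mu)\le0$. The measure $f_r\mu$ is the combination,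
with weights $c_i$, of the probability measures obtained by restricting $\mu$ to the balls
$B(x_i,r)$ and normalizing. Since $d$ is continuous,
$I(f_r\mu)\to\sum_{i,j}c_ic_jd(x_i,x_j)$ as $r\to0$, and this limit is therefore $\le0$.
\end{proof}

Full support cannot be dropped: every compact $X$ has some maximizer, but not every compact
$X$ is of negative type, as the torus in Section~\ref{sec:torus} shows. Since $\mu_0$ has full
support, we have now proved
\[
\text{(i)}\Rightarrow\text{(ii)}\Rightarrow\text{(iii)}
\]
in Theorem~\ref{thm:equiv}.

\section{Six points on a flat torus}\label{sec:torus}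

Let us see by hand that the flat torus $\mathbb R^2/\mathbb Z^2$ is not of negative type.
Together with Proposition~\ref{prop:negtype} this shows $\operatorname{md}<\operatorname{xt}$
for it, although $\mu_0$ passes the first-order test. The general proof does not depend on
this section.

Let $p=(0,0)$ and $q=(\frac12,0)$. They are joined by exactly two minimal geodesics, which
leave $p$ in the directions $\pm e_1$. For $u,v\in\mathbb R^2$ and small $\varepsilon>0$
the shorter of the two ways around gives
\begin{equation}\label{eq:torus}
 d(p+\varepsilon u,q+\varepsilon v)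
 =\sqrt{\bigl(\tfrac12-\varepsilon|u_1-v_1|\bigr)^2+\varepsilon^2(u_2-v_2)^2}
 =\tfrac12-\varepsilon|u_1-v_1|+O(\varepsilon^2).
\end{equation}
The absolute value is the kink. It depends on $u$ and $v$ jointly. Below, sums of
$c_ic_jd(x_i,x_j)$ run over ordered pairs.

\emph{First attempt: two dipoles.} Put weight $+1$ at $p+\varepsilon e_1$, weight $-1$ at
$p$, weight $+1$ at $q+\varepsilon e_1$, and weight $-1$ at $q$. The sum of
$c_ic_jd(x_i,x_j)$ over pairs near $p$ is $-2\varepsilon$, and the same holds near $q$. In the sum over
mixed pairs the constant $\frac12$ cancels, and \eqref{eq:torus} leaves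
\[
 -2\varepsilon\bigl(|1-1|-|1-0|-|0-1|+|0-0|\bigr)=4\varepsilon
\]
up to $O(\varepsilon^2)$. The total is $0$ to first order. Just barely, there is no
contradiction, and there had better be none: all four points lie on the closed geodesic
$\mathbb R e_1/\mathbb Ze_1$, on which $d$ is the distance of a round circle
$\mathbb S^1_\kappa$, and circles are of negative type (Section~\ref{sec:sphere}).

\emph{Second attempt: split one dipole into two parallel ones.} Near $p$ use the corners of a square:
\[
 +\tfrac12\ \text{at}\ p+\varepsilon e_1,\ p+\varepsilon(e_1+e_2),\qquad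
 -\tfrac12\ \text{at}\ p,\ p+\varepsilon e_2,
\]
and keep the dipole near $q$. By \eqref{eq:torus} the mixed pairs do not notice, to first order, the shift by
$\varepsilon e_2$, so they still contribute $4\varepsilon$. The sum over pairs near $p$, the
self-energy, has however gone down in absolute value. The two vertical sides contribute
$2\cdot2\cdot\frac14\varepsilon=\varepsilon$, the two horizontal sides contribute $-\varepsilon$, and the two
diagonals contribute $-\sqrt2\,\varepsilon$, so the self-energy near $p$ is
$-\sqrt2\,\varepsilon$ instead of $-2\varepsilon$. The total is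
\[
 \varepsilon(-\sqrt2-2+4)+O(\varepsilon^2)=(2-\sqrt2)\,\varepsilon+O(\varepsilon^2)>0
\]
for small $\varepsilon$, so the torus is not of negative type.

Two features made this work. The charges near $p$ were spread in a direction $w=e_2$ along
which the first-order coupling does not change, and spreading reduces the absolute value of
the self-energy. With
many parallel copies the self-energy tends to $0$, so \emph{any} surviving coupling
contradicts negative type, once the charges near $q$ are scaled suitably. In general no
direction is exactly neutral, but every direction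
$w$ becomes neutral far out along the ray $\mathbb R_+w$, once a linear term has been
removed. This is the idea of Section~\ref{sec:blowup}.

\section{First variation of the distance}\label{sec:firstvar}

We now replace \eqref{eq:torus} by its general form. Let $X$ be a complete Riemannian
manifold, $p\ne q$ in $X$, and $\ell=d(p,q)$. Let $\Gamma$ be the set of unit-speed minimal
geodesics $\gamma:[0,\ell]\to X$ from $p$ to $q$, let $S_p\subset T_pX$ and
$S_q\subset T_qX$ be the unit spheres, and put
\[
 K=\{(\gamma'(0),-\gamma'(\ell)):\gamma\in\Gamma\}\subset S_p\times S_q,\qquad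
 M(u,v)=\max_{(a,b)\in K}\bigl(\langle u,a\rangle+\langle v,b\rangle\bigr)
\]
for $u\in T_pX$ and $v\in T_qX$. An element $(a,b)$ of $K$ consists of the directions in which a
minimal geodesic leaves $p$ and, run backwards, leaves $q$. By completeness (Hopf--Rinow)
$\Gamma$ is nonempty, and $K$ is compact because limits of minimal geodesics are minimal. A
geodesic is determined by its initial vector, and also by its final vector. Hence
\begin{equation}\label{eq:graph}
 (a_1,b_1)\ne(a_2,b_2)\ \text{in}\ K\quad\Longrightarrow\quad a_1\ne a_2\ \text{and}\ b_1\ne b_2 .
\end{equation}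

For the torus above, $K=\{(e_1,-e_1),(-e_1,e_1)\}$ and $M(u,v)=|u_1-v_1|$. For antipodal
points of $\mathbb S^n_1\subset\mathbb R^{n+1}$ the tangent spaces at $p$ and $q=-p$ are the
same subspace of $\mathbb R^{n+1}$, the set $K$ consists of the pairs $(a,a)$ with $a$ an
arbitrary unit vector in it, and $M(u,v)=|u+v|$. If $\Gamma$ has only one element, $M$ is linear.

\begin{lemma}\label{lem:firstvar}
For fixed $u\in T_pX$ and $v\in T_qX$,
\[
 d(\exp_p\varepsilon u,\exp_q\varepsilon v)=\ell-\varepsilon M(u,v)+o(\varepsilon)
 \qquad(\varepsilon\downarrow0).
\]
\end{lemma}

\begin{proof}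
\emph{Upper bound.} Let $\gamma\in\Gamma$ attain the maximum $M(u,v)$. Choose a smooth vector
field $V$ along $\gamma$ with $V(0)=u$ and $V(\ell)=v$. The curve
$t\mapsto\exp_{\gamma(t)}(\varepsilon V(t))$ joins $\exp_p\varepsilon u$ to
$\exp_q\varepsilon v$, so their distance is at most its length. By the first variation
formula this length is
\[
 \ell+\varepsilon\bigl(\langle v,\gamma'(\ell)\rangle-\langle u,\gamma'(0)\rangle\bigr)
 +O(\varepsilon^2)=\ell-\varepsilon M(u,v)+O(\varepsilon^2).
\]

\emph{Lower bound.} The difficulty is that the minimal geodesic between the moved points may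
depend on $\varepsilon$ in an irregular way. We pass to a limit and compare with $d(p,q)$
by moving only the two ends.

Let $\varepsilon_k\downarrow0$ realize the lower limit of
$\bigl(d(\exp_p\varepsilon u,\exp_q\varepsilon v)-\ell\bigr)/\varepsilon$. Put
$p_k=\exp_p\varepsilon_ku$, $q_k=\exp_q\varepsilon_kv$ and $\ell_k=d(p_k,q_k)\to\ell$, and let
$\sigma_k$ be a unit-speed geodesic that is minimal from $p_k=\sigma_k(0)$ to
$q_k=\sigma_k(\ell_k)$. After passing to a subsequence, $\sigma_k'(0)$ converges to some
$a\in S_p$. By continuous dependence on initial data,
$\sigma_k(t)\to\gamma(t):=\exp_p(ta)$ uniformly for bounded $t$. In particular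
$\gamma(\ell)=\lim\sigma_k(\ell_k)=q$, so $\gamma$, restricted to $[0,\ell]$, belongs to
$\Gamma$.

The injectivity radius is bounded below by a positive constant near $p$ and near $q$. Choose
$\delta\in(0,\ell/2)$ smaller than that constant. Since $d(x,y)=|\exp_x^{-1}y|$ whenever
$d(x,y)$ is less than the injectivity radius at $x$, and since $d$ is symmetric, $d$ is smooth
near $(p,\gamma(\delta))$ and near $(\gamma(\ell-\delta),q)$. Its gradient in the first
variable at $(p,\gamma(\delta))$ is $-\gamma'(0)$. Its gradient in the second variable at
$(\gamma(\ell-\delta),q)$ is $\gamma'(\ell)$.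

Put $x_k=\sigma_k(\delta)\to\gamma(\delta)$ and
$y_k=\sigma_k(\ell_k-\delta)\to\gamma(\ell-\delta)$. For large $k$ we have
$\delta<\ell_k-\delta$, and minimality of $\sigma_k$ and the triangle inequality give
\[
 \ell_k=d(p_k,x_k)+d(x_k,y_k)+d(y_k,q_k),\qquad
 \ell\le d(p,x_k)+d(x_k,y_k)+d(y_k,q).
\]
Subtracting, we obtain
\[
 \ell_k-\ell\ \ge\ [d(p_k,x_k)-d(p,x_k)]+[d(y_k,q_k)-d(y_k,q)].
\]
The second derivatives of $d$ are bounded near the two pairs of points. Hence the right side
is
\[
 \varepsilon_k\langle\nabla_1d(p,x_k),u\rangle+\varepsilon_k\langle\nabla_2d(y_k,q),v\rangle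
 +O(\varepsilon_k^2)
 =-\varepsilon_k\bigl(\langle u,\gamma'(0)\rangle-\langle v,\gamma'(\ell)\rangle\bigr)
 +o(\varepsilon_k),
\]
by continuity of the gradients. Since $(\gamma'(0),-\gamma'(\ell))\in K$, this is at least
$-\varepsilon_kM(u,v)+o(\varepsilon_k)$. So the lower limit is at least $-M(u,v)$.
\end{proof}

\section{Blow-up and smearing}\label{sec:blowup}

In this section and the next, $X$ is complete and of negative type, and $p$, $q$, $\ell$,
$\Gamma$, $K$, $M$ are as in Section~\ref{sec:firstvar}.

\paragraph{Blow-up.}
Let $\varphi=\sum_ic_i\delta_{u_i}$ on $T_pX$ and $\psi=\sum_je_j\delta_{v_j}$ on $T_qX$ be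
finite sums with $\sum_ic_i=\sum_je_j=0$. Put
\[
 J(\varphi)=\sum_{i,i'}c_ic_{i'}|u_i-u_{i'}|,\qquad
 J(\psi)=\sum_{j,j'}e_je_{j'}|v_j-v_{j'}|,\qquad
 M(\varphi,\psi)=\sum_{i,j}c_ie_jM(u_i,v_j).
\]
We call $J$ the self-energy and $M(\varphi,\psi)$ the coupling.

\begin{lemma}\label{lem:blowup}
For all such $\varphi$ and $\psi$ and all $s\in\mathbb R$,
\[
 J(\varphi)+s^2J(\psi)-2s\,M(\varphi,\psi)\le0 .
\]
\end{lemma}

\begin{proof}
Apply negative type to the weights $c_i$ at $\exp_p\varepsilon u_i$ and $se_j$ at
$\exp_q\varepsilon v_j$. In normal coordinates at $p$ the metric differs from the Euclidean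
one by $O(|x|^2)$, so
$d(\exp_p\varepsilon u,\exp_p\varepsilon u')=\varepsilon|u-u'|+o(\varepsilon)$, and the same
holds at $q$. For mixed pairs use Lemma~\ref{lem:firstvar}. The constant $\ell$ cancels because
$\sum_ic_i=0$. Divide by $\varepsilon$ and let $\varepsilon\downarrow0$.
\end{proof}

\paragraph{Smearing.}
Fix $w\in S_p$ and let
\[
 c=\max_{(a,b)\in K}\langle a,w\rangle,\qquad
 F_w=\{(a,b)\in K:\langle a,w\rangle=c\},\qquad
 H_w(u,v)=\max_{(a,b)\in F_w}\bigl(\langle u,a\rangle+\langle v,b\rangle\bigr).
\]
The set $F_w$ consists of the pairs in $K$ whose direction at $p$ is closest to $w$. It is the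
part of $K$ in the face of its convex hull with normal $(w,0)$, and it governs $M$ far out in the direction $w$.

\begin{lemma}\label{lem:face}
For all $u\in T_pX$ and $v\in T_qX$,\quad $M(u+kw,v)-kc\to H_w(u,v)$ as $k\to\infty$.
\end{lemma}

\begin{proof}
We have
\[
 M(u+kw,v)-kc=\max_{(a,b)\in K}\bigl(\langle u,a\rangle+\langle v,b\rangle
 -k(c-\langle a,w\rangle)\bigr)\ \ge\ H_w(u,v),
\]
where the inequality comes from restricting to $F_w$. Let $(a_k,b_k)\in K$ be maximizers.
Then
\[
 0\le k(c-\langle a_k,w\rangle)\le\langle u,a_k\rangle+\langle v,b_k\rangle-H_w(u,v)
 \le|u|+|v|-H_w(u,v),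
\]
so $\langle a_k,w\rangle\to c$, and every limit point of $(a_k,b_k)$ lies in $F_w$. Since
$M(u+kw,v)-kc\le\langle u,a_k\rangle+\langle v,b_k\rangle$, its upper limit is at most
$H_w(u,v)$.
\end{proof}

\begin{proposition}\label{prop:split}
For all $w\in S_p$, $u\in T_pX$ and $v\in T_qX$,
\begin{equation}\label{eq:split}
 H_w(u,v)=H_w(u,0)+H_w(0,v).
\end{equation}
\end{proposition}

\begin{proof}
We test Lemma~\ref{lem:blowup} with many parallel copies of a dipole at $p$, shifted along
$w$, against a single dipole at $q$. Take
\[
 \varphi_N=\frac1N\sum_{k=1}^N\bigl(\delta_{u+kw}-\delta_{kw}\bigr),\qquad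
 \psi=\delta_v-\delta_0 .
\]

\emph{The self-energy of $\varphi_N$ tends to $0$.} We have
\[
 J(\varphi_N)=\frac1{N^2}\sum_{k,l=1}^Ng(k-l),\qquad
 g(m)=2|m|-|mw+u|-|mw-u| .
\]
The triangle inequality gives $g(m)\le0$, and
\[
 |mw+u|+|mw-u|\le\sqrt{2|mw+u|^2+2|mw-u|^2}=2\sqrt{m^2+|u|^2}.
\]
Hence
\[
 |g(m)|\le2\sqrt{m^2+|u|^2}-2|m|=\frac{2|u|^2}{\sqrt{m^2+|u|^2}+|m|}\le\frac{|u|^2}{|m|}
 \quad(m\ne0),
\]
and $|g(m)|\le2|u|$ for all $m$. For an integer $R\ge1$ at most $(2R+1)N$ pairs $(k,l)$ have
$|k-l|\le R$. So $|J(\varphi_N)|\le2|u|(2R+1)/N+|u|^2/R$. Letting first $N\to\infty$ and then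
$R\to\infty$ gives $J(\varphi_N)\to0$.

\emph{The coupling survives.} In
\[
 M(\varphi_N,\psi)=\frac1N\sum_{k=1}^N
 \bigl[M(u+kw,v)-M(u+kw,0)-M(kw,v)+M(kw,0)\bigr]
\]
we may subtract $kc$ from each of the four terms in the bracket, because the signs cancel.
By Lemma~\ref{lem:face} the bracket then converges as $k\to\infty$, hence so do its averages,
and
\[
 M(\varphi_N,\psi)\to D:=H_w(u,v)-H_w(u,0)-H_w(0,v)+H_w(0,0).
\]

\emph{Conclusion.} Since $J(\psi)=-2|v|$, Lemma~\ref{lem:blowup} gives, in the limit
$N\to\infty$,
\[
 -2|v|s^2-2sD\le0\qquad\text{for all }s\in\mathbb R.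
\]
Dividing by $2s$ and letting $s\downarrow0$ and $s\uparrow0$ gives $D\ge0$ and $D\le0$.
So $D=0$. Since $H_w(0,0)=0$, this is \eqref{eq:split}.
\end{proof}

Equation \eqref{eq:split} says that the maximal values in $u$ and in $v$ can be reached by
one and the same pair in $F_w$, as if $F_w$ were a product. But by \eqref{eq:graph} the first entry of a pair in $K$
determines the second. The two statements are compatible only if $F_w$ is a point.

\begin{corollary}\label{cor:unique}
$F_w$ consists of a single point for every $w\in S_p$.
\end{corollary}

\begin{proof}
$F_w$ is nonempty. Suppose $(a_1,b_1)\ne(a_2,b_2)$ are in $F_w$. All entries of pairs in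
$F_w$ are unit vectors, so $H_w(a_1,0)=1$ and $H_w(0,b_2)=1$. By \eqref{eq:split},
$H_w(a_1,b_2)=2$. Hence some $(a,b)\in F_w$ satisfies
$\langle a_1,a\rangle+\langle b_2,b\rangle=2$, that is, $a=a_1$ and $b=b_2$. But $a=a_1$
forces $b=b_1$ by \eqref{eq:graph}, and also $b_1\ne b_2$ by \eqref{eq:graph}, a contradiction.
\end{proof}

On the torus, which is not of negative type, $F_{e_2}=K$ has two elements, and this is what
Section~\ref{sec:torus} exploited.
For antipodal points of the round sphere, $F_w=\{(w,w)\}$ and
$H_w(u,v)=\langle u,w\rangle+\langle v,w\rangle$ splits, as it must.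

\section{Two minimal geodesics force all directions}\label{sec:directions}

Corollary~\ref{cor:unique} is a statement about the set $A=\{\gamma'(0):\gamma\in\Gamma\}$ of
initial directions: every $w\in S_p$ has a \emph{unique nearest point} in $A$, since the
angle between $a$ and $w$ is smallest when $\langle a,w\rangle$ is largest. If $A$ misses part of the sphere, consider a
point $w$ as far from $A$ as possible. It has only one nearest point, so moving $w$ directly
away from that point should take it still farther from $A$. This fails only if $w$ is opposite
to its nearest point, and then $A$ is a single point.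

\begin{lemma}\label{lem:all}
If $|A|\ge2$, then $A=S_p$.
\end{lemma}

\begin{proof}
$A$ is compact. Let $m(w)=\max_{a\in A}\langle a,w\rangle$. This is a continuous function of
$w\in S_p$, and for each $w$ the maximum is attained at a unique $a\in A$, by
Corollary~\ref{cor:unique}. Suppose $A\ne S_p$, and let $w$ minimize $m$ on $S_p$. Since $m<1$
off $A$, we have $m(w)<1$. Let $a$ be the unique maximizer at $w$. Then $a\ne w$. If $a=-w$,
then $m(w)=-1$, so every $a'\in A$ satisfies $\langle a',w\rangle=-1$ and $A=\{-w\}$, contrary
to assumption. So $a$ and $w$ are linearly independent, and there is a unit vector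
$e\in\operatorname{span}(a,w)$ with $e\perp w$ and $\langle a,e\rangle<0$.

For $t>0$ let $w_t=\cos t\,w+\sin t\,e$, and let $a_t\in A$ attain $m(w_t)$. Every limit point
of $a_t$ as $t\downarrow0$ is a maximizer at $w$, so $a_t\to a$ by compactness and
uniqueness. Since $-1\le\langle a_t,w\rangle\le m(w)$, we have
$\cos t\,\langle a_t,w\rangle\le\langle a_t,w\rangle+(1-\cos t)$, and therefore
\[
 m(w_t)=\cos t\,\langle a_t,w\rangle+\sin t\,\langle a_t,e\rangle
 \le m(w)+(1-\cos t)+\sin t\,\langle a_t,e\rangle .
\]
Here $1-\cos t=O(t^2)$, while $\langle a_t,e\rangle\to\langle a,e\rangle<0$. For small $t$ this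
gives $m(w_t)<m(w)$, contradicting the choice of $w$.
\end{proof}

\section{Global consequences}\label{sec:global}

Let $X$ be complete and of negative type. There are two possibilities at a point $p$: either
some $q\ne p$ is joined to $p$ by at least two minimal geodesics, or none is. Recall that the cut
locus $\operatorname{Cut}(p)$ consists of the points at which geodesics from $p$ cease to be
minimal.

\begin{lemma}\label{lem:two}
Suppose $p\ne q$ are joined by at least two minimal geodesics, and let $\ell=d(p,q)$. Then
every unit-speed geodesic from $p$ is minimal on $[0,\ell]$ and reaches $q$ at time $\ell$.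
Moreover, $X$ is compact, $d(p,x)+d(x,q)=\ell$ for all $x\in X$, $q$ is the unique farthest
point from $p$, and $\operatorname{Cut}(p)=\{q\}$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:all}.

Suppose $d(p,x)>\ell$ for some $x$. A minimal geodesic from $p$ to $x$ passes through $q$ at
time $\ell$, so $d(p,x)=\ell+d(q,x)$. Hence \emph{each} $\gamma\in\Gamma$, followed by the
tail of that geodesic from $q$ to $x$, is a shortest curve. Shortest curves are smooth, so all
$\gamma\in\Gamma$ have the same final vector $\gamma'(\ell)$ and therefore coincide. This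
contradicts $|\Gamma|\ge2$.

So $d(p,x)\le\ell$ for every $x$, and $X=\exp_p(\{v:|v|\le\ell\})$ is compact. Write
$x=\exp_p(tv)$ with $|v|=1$ and $t=d(p,x)\le\ell$. The geodesic in direction $v$ continues
minimally to $q$, so $d(p,x)+d(x,q)=\ell$. In particular $d(p,x)=\ell$ implies $x=q$. Finally,
every geodesic from $p$ is minimal up to time $\ell$ and no longer, because distances from $p$
do not exceed $\ell$, and at time $\ell$ it is at $q$. So $\operatorname{Cut}(p)=\{q\}$.
\end{proof}

The second possibility needs a topological argument. Cut points come from multiple minimal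
geodesics or from conjugate points, and so far nothing excludes the latter.

\begin{lemma}\label{lem:one}
Let $p\in X$. If every $q\ne p$ is joined to $p$ by a unique minimal geodesic, then
$d(p,\exp_pv)=|v|$ for all $v\in T_pX$, the map $\exp_p$ is a diffeomorphism, and $X$ is
noncompact.
\end{lemma}

\begin{proof}
For $q\in X$ let $\lambda(q)\in T_pX$ be the unique vector with $\exp_p\lambda(q)=q$ and
$|\lambda(q)|=d(p,q)$. If $q_k\to q$, then the $\lambda(q_k)$ are bounded, and every limit
point $v$ satisfies $\exp_pv=q$ and $|v|=d(p,q)$, so $v=\lambda(q)$. Thus $\lambda$ is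
continuous. It is injective, since $\exp_p\circ\lambda=\mathrm{id}$. By invariance of domain
$\lambda(X)$ is open in $T_pX\cong\mathbb R^n$. By uniqueness
$\lambda(X)=\{v:d(p,\exp_pv)=|v|\}$, which is closed and contains $0$. Since $T_pX$ is
connected, $\lambda(X)=T_pX$. So $d(p,\exp_pv)=|v|$ for all $v$, and $X$ is unbounded, hence noncompact.
Moreover $\exp_p$ is a bijection with inverse $\lambda$. Geodesics from $p$ are minimal
forever, so they carry no points conjugate to $p$. Thus $\exp_p$ is a local diffeomorphism
and, being bijective, a diffeomorphism.
\end{proof}

Now let $X$ be compact and of negative type. By Lemma~\ref{lem:one} the second possibility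
never occurs. So for each $p$
there is a point $\sigma(p)\ne p$ joined to $p$ by at least two minimal geodesics. By
Lemma~\ref{lem:two} it is the unique farthest point from $p$, and
$\operatorname{Cut}(p)=\{\sigma(p)\}$. Manifolds with one-point cut loci are called
Wiedersehen manifolds, and we use the following published result (Blaschke's conjecture
for spheres).

\begin{theorem}\label{thm:W}
A compact Riemannian manifold of dimension $n\ge2$ in which the cut locus of every point is a
single point is isometric to a round sphere.
\end{theorem}

For $n=2$ this is due to Green \cite{Green}. In general one combines two results. The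
Berger--Kazdan theorem (\cite{Besse}, appendices; \cite{Berger}) states that
\[
 \operatorname{vol}(X)\ge\bigl(\operatorname{inj}(X)/\pi\bigr)^n
 \operatorname{vol}(\mathbb S^n_1),
\]
with equality only for round spheres, where $\operatorname{inj}$ is the injectivity radius.
That the two sides are equal for Wiedersehen manifolds was proved by Weinstein
\cite{Weinstein} for $n$ even and by Yang \cite{Yang} for $n$ odd.

\begin{proof}[Proof of \textnormal{(iii)}$\Rightarrow$\textnormal{(iv)} in
Theorem~\ref{thm:equiv}, and of Theorem~\ref{thm:main}]
Let $X$ be compact and of negative type. If $n=1$, then $X$ is a circle, hence some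
$\mathbb S^1_\kappa$. If $n\ge2$, every cut locus is a single point, and Theorem~\ref{thm:W}
gives (iv). Together with (i)$\Rightarrow$(ii)$\Rightarrow$(iii) from
Section~\ref{sec:negtype} this proves Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
Let $X$ be complete and of negative type. If $X$ is compact, use
(iii)$\Rightarrow$(iv). If $X$ is noncompact, Lemma~\ref{lem:two} shows that no two distinct
points are joined by two minimal geodesics, and Lemma~\ref{lem:one} applies at every $p$.
\end{proof}

The Wiedersehen hypothesis also appears in other forms: in terms of closed geodesics, or of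
injectivity radius and diameter. So that Theorem~\ref{thm:W} can be applied with any of them,
we verify these forms directly.

\begin{proposition}\label{prop:wied}
Let $X$ be compact and of negative type. Then $\ell(p)=d(p,\sigma(p))$ is a constant $\ell$,
$\operatorname{inj}(X)=\operatorname{diam}(X)=\ell$, $\sigma\circ\sigma=\mathrm{id}$, and every
geodesic is a simple closed geodesic of length $2\ell$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:two} with base point $p$, and then with base point $x$ applied to the point
$\sigma(p)$, gives
\[
 d(p,x)+d(x,\sigma(p))=\ell(p),\qquad d(x,\sigma(p))+d(\sigma(p),\sigma(x))=\ell(x).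
\]
Hence $d(p,x)-d(\sigma(p),\sigma(x))=\ell(p)-\ell(x)$. The left side is symmetric in $p$ and
$x$, and the right side is antisymmetric, so both vanish and $\ell$ is constant. By
Lemma~\ref{lem:two} every geodesic
is minimal on intervals of length $\ell$ and no longer, which gives
$\operatorname{inj}(X)=\operatorname{diam}(X)=\ell$.

Since $\sigma(p)$ and $p$ are joined by two minimal geodesics, Lemma~\ref{lem:two} with base
point $\sigma(p)$ gives $\sigma(\sigma(p))=p$. For a unit-speed geodesic $\gamma$ the same
lemma gives $\gamma(t+\ell)=\sigma(\gamma(t))$, so $\gamma(t+2\ell)=\gamma(t)$ for all $t$. If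
$t<s<t+2\ell$ and $\gamma(s)=\gamma(t)=\gamma(t+2\ell)$, then one of $[t,s]$ and $[s,t+2\ell]$
has length at most $\ell$. On it $\gamma$ is minimal, and yet its end points coincide, a
contradiction. So $\gamma$ is a simple closed geodesic of length $2\ell$.
\end{proof}

\section{The round sphere}\label{sec:sphere}

It remains to prove (iv)$\Rightarrow$(i) and to find all maximizers. After scaling we may
take $\mathbb S^n_1\subset\mathbb R^{n+1}$, where
\[
 d(x,y)=\arccos\langle x,y\rangle=\frac\pi2-\arcsin\langle x,y\rangle .
\]
The point is that $\arcsin$ is odd with positive Taylor coefficients: for $|t|<1$ we have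
$\arcsin t=\sum_{m\ge0}\alpha_mt^{2m+1}$, where all
$\alpha_m>0$. The partial sums at $t\in[0,1)$ are at most $\arcsin t\le\frac\pi2$. Letting $t\uparrow1$
gives $\sum_m\alpha_m\le\frac\pi2$, so the series converges uniformly on $[-1,1]$, and by
continuity its sum is $\arcsin t$ there.

For $x\in\mathbb R^{n+1}$ let $x^{\otimes k}$ be the tensor with entries
$x_{i_1}\cdots x_{i_k}$. Then $\langle x,y\rangle^k=\langle x^{\otimes k},y^{\otimes k}\rangle$.
Hence, for every finite signed measure $\nu$ on $\mathbb S^n_1$,
\begin{equation}\label{eq:moments}
 I(\nu)=\frac\pi2\,\nu(\mathbb S^n_1)^2-\sum_{m\ge0}\alpha_m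
 \Bigl|\int x^{\otimes(2m+1)}\,d\nu(x)\Bigr|^2 .
\end{equation}
For total mass zero this shows directly that the sphere is of negative type. This includes
the circle, as used in Section~\ref{sec:torus}.

\begin{proof}[End of the proof of Theorem~\ref{thm:equiv}]
By \eqref{eq:moments}, $I(\mu)\le\frac\pi2$ for every $\mu\in\mathcal P(\mathbb S^n_1)$, with
equality if and only if all integrals of monomials of odd degree against $\mu$ vanish.
Passing from $\mu$ to its antipodal image changes the sign of the integrals of monomials of
odd degree and preserves those of even degree.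
So equality holds if and only if $\mu$ and its antipodal image give the same integrals to all
polynomials. By the Stone--Weierstrass theorem this means that $\mu$ is antipodally invariant.
The measure $\mu_0$ is antipodally invariant, because the antipodal map is an isometry. Hence
$\operatorname{md}(\mathbb S^n_1)=\operatorname{xt}(\mathbb S^n_1)=\frac\pi2$, and the
maximizers are exactly the antipodally invariant measures. On $\mathbb S^n_\kappa$ all
distances are multiplied by $1/\sqrt\kappa$, so again $\operatorname{md}=\operatorname{xt}$,
with the same maximizers. This proves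
(iv)$\Rightarrow$(i) and the last statement of the theorem.
\end{proof}

\begin{remark}
The second alternative in Theorem~\ref{thm:complete} does occur. Near a point $p$ of
$\mathbb S^n_1$ the distances satisfy
$d(\exp_p\varepsilon u,\exp_p\varepsilon u')=\varepsilon|u-u'|+o(\varepsilon)$, so negative
type of the sphere passes, in the limit, to the Euclidean space $\mathbb R^n$. Completeness cannot
be omitted: an open hemisphere contains the minimal geodesics between its points, so its
distance is that of the sphere and it inherits
negative type. But it is noncompact, and its exponential maps are not even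
defined on whole tangent spaces.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Berger}
M. Berger, Ann. Inst. Fourier \textbf{30} (1980).

\bibitem{Besse}
A. Besse, \emph{Manifolds all of whose Geodesics are Closed}, Springer, 1978.

\bibitem{MD}
\emph{Characterizing the Sphere by Mean Distance},
\url{http://www2.mat.dtu.dk/people/oldusers/S.L.Kokkendorff/Papers/Meandist.pdf}.

\bibitem{Green}
L. Green, \emph{Auf Wiedersehensfl\"achen}, Ann. of Math. \textbf{78} (1963).

\bibitem{Weinstein}
A. Weinstein, J. Differential Geom. \textbf{9} (1974).

\bibitem{Yang}
C. T. Yang, \emph{Odd-dimensional Wiedersehen manifolds are spheres}, J. Differential Geom.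
\textbf{15} (1980).

\end{thebibliography}

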